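\title{The iterated monodromy group of the Airplane polynomial has intermediate growth}

\begin{abstract}
The iterated monodromy groups of the Douady Rabbit and Airplane polynomials are given by almost identical recursions on the binary tree, and the generators of the Rabbit group generate a free monoid. We show that the Airplane group contains no free subsemigroup of rank $2$, by proving that its balls satisfy $\log|B(n)|\le C\,n\log\log n/(\log n)^{1/4}$. A lower bound $\log|B(n)|\ge c\,n^{\kappa}$ with $\kappa>0.548$ shows that the growth is intermediate. Intermediate growth also holds for the groups $A_d$, $d\ge3$, of a family with $A_3$ equal to the Airplane group, while $A_2$ contains a free monoid of rank $2$. The proof lifts the recursion to a free product, where passing to sections shifts the exponents of a word cyclically and averages neighboring exponents of one generator. Two quantities that almost never increase under this operation force the sections on some level to be almost periodic, and hence cheap to describe.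
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The groups and the question}

Let $T=\{0,1\}^*$ be the set of finite words over $\{0,1\}$, viewed as the rooted binary tree. An \emph{automorphism} of $T$ is a bijection $g$ that preserves lengths and prefixes. For $v\in T$ the \emph{section} $g_v$ is the automorphism defined by $g(vu)=g(v)\,g_v(u)$ for all $u\in T$. Products are compositions, with the right factor acting first, so that
\begin{equation}\label{eq:product}
(gh)_v=g_{h(v)}\,h_v .
\end{equation}
Let $\sigma(xu)=(1-x)u$ be the automorphism that changes the first letter. For automorphisms $g_0,g_1$ let $(g_0,g_1)$ be the automorphism $xu\mapsto x\,g_x(u)$, and let $\sigma(g_0,g_1)=\sigma\circ(g_0,g_1)$. Such expressions are multiplied by the rules $(g_0,g_1)(h_0,h_1)=(g_0h_0,g_1h_1)$, $(g_0,g_1)\sigma=\sigma(g_1,g_0)$ and $\sigma^2=1$. Consider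
\[
G_1=\langle a_1=\sigma(1,c_1),\ b_1=(1,a_1),\ c_1=(1,b_1)\rangle,\qquad
G_2=\langle a=\sigma(1,c),\ b=(1,a),\ c=(b,1)\rangle ,
\]
where the recursions define the generators by induction on the length of the word acted upon; for instance $a(0u)=1u$ and $a(1u)=0\,c(u)$. These are the iterated monodromy groups of the Douady Rabbit polynomial $z^2-0.1226\ldots+0.7449\ldots i$ and of the Airplane polynomial $z^2-1.7549\ldots$, respectively. This explains the names; below we use only the recursions.

Two elements $g,h$ of a group \emph{generate a free semigroup of rank $2$} if distinct nonempty words in the letters $g,h$ give distinct elements. It is known that $a_1,b_1,c_1$ generate a free monoid in $G_1$. The following question is posed in \cite{img}.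

\medskip
\noindent\textbf{Question.} \emph{Does $G_2$ contain a free subsemigroup of rank at least $2$, that is, two elements that generate a free semigroup of rank $2$?}
\medskip

There are reasons to expect a positive answer. The two recursions differ only in the position of the nontrivial section of the third generator. In both groups every generator has exactly one nontrivial first-level section, and this section is again a generator; so a positive word of length $n$ has two section words of total length exactly $n$, and no letter is lost on the way down the tree. On the other hand, the first candidates fail. In $G_2$ we have $a^2=\sigma(1,c)\sigma(1,c)=(c,1)(1,c)=(c,c)$, and therefore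
\[
bc=(b,a)=cb,\qquad a^2c=(cb,c)=(bc,c)=ca^2 .
\]
Moreover $ac=\sigma(b,c)$ and $ca=\sigma(1,bc)$ have the same square $(bc,bc)$, and hence
\[
(a^2b)^2=\bigl(c^2,(ca)^2\bigr)=\bigl(c^2,(ac)^2\bigr)=(ba^2)^2 .
\]
So no two of the generators $a,b,c$ generate a free semigroup. To exclude all pairs of elements at once, one needs an invariant of the whole group, and we use growth.

\subsection*{Results}

For a group $\Gamma$ with a fixed finite generating set, $B_\Gamma(n)$ denotes the set of elements that are products of at most $n$ generators and inverses of generators. The growth of $\Gamma$ is \emph{subexponential} if $\frac1n\log|B_\Gamma(n)|\to0$, and \emph{intermediate} if it is subexponential and $|B_\Gamma(n)|$ is not bounded by a polynomial in $n$. Logarithms without a base are natural. Subexponential growth excludes free subsemigroups of rank $2$: if $g,h\in B_\Gamma(\ell)$ generate one, then the $2^N$ products of $N$ factors from $\{g,h\}$ are distinct elements of $B_\Gamma(N\ell)$, so that $\log|B_\Gamma(N\ell)|\ge N\log2$ for all $N$.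

\begin{theorem}\label{thm:main}
There is a constant $C$ such that, for the generators $a,b,c$ and all large $n$,
\[
\log|B_{G_2}(n)|\le C\,n\,\frac{\log\log n}{(\log n)^{1/4}} .
\]
Hence $G_2$ has no free subsemigroup of rank $2$.
\end{theorem}

Thus the answer to the question is no, in contrast to the Rabbit group $G_1$. The growth of $G_2$ is nevertheless faster than polynomial.

\begin{theorem}\label{thm:lower}
Let $\lambda\approx1.769$ be the positive root of $\lambda^3=2\lambda+2$ and let $\kappa=\log2/\log(2\lambda)>0.548$. Then $\log|B_{G_2}(n)|\ge c_0\,n^\kappa$ for some $c_0>0$ and all large $n$. Hence $G_2$ has intermediate growth.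
\end{theorem}

The group $G_2$ is a member of a family. For $d\ge2$ let $A_d=\langle a,h_2,\dots,h_d\rangle$, where
\[
a=\sigma(1,h_d),\qquad h_2=(1,a),\qquad h_{j+1}=(h_j,1)\quad(2\le j\le d-1).
\]
Then $A_3=G_2$ with $h_2=b$ and $h_3=c$.

\begin{theorem}\label{thm:family}
For every $d\ge3$ there are $c_d,C_d>0$ such that, for the generators $a,h_2,\dots,h_d$ and all large $n$,
\[
c_d\,n^{\log2/\log6}\le\log|B_{A_d}(n)|\le C_d\,n\,\frac{\log\log n}{(\log n)^{1/4}} .
\]
So $A_d$ has intermediate growth and contains no free subsemigroup of rank $2$. The condition $d\ge3$ is needed: in $A_2$ the elements $a,h_2$ generate a free monoid.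
\end{theorem}

\subsection*{The difficulty, and the plan}

An element $g$ is determined by its action on the first level and by $g_0,g_1$. If word lengths satisfied $|g_0|+|g_1|\le\eta|g|+C$ with $\eta<1$, then $|B(n)|\le2\sum_{i+j\le\eta n+C}|B(i)|\,|B(j)|$, and the rate $\theta=\limsup|B(n)|^{1/n}$ would satisfy $\theta\le\theta^\eta$, that is, $\theta=1$. Our recursion gives only $\eta=1$, and some words show no cancellation at any depth:
\[
(abc)^2=(cab,bca),\qquad(cab)^2=(bca,bca),\qquad(bca)^2=(bca,abc),
\]
so the $2^k$ section words of $(abc)^{2^k}$ on level $k$ are positive words of length $3$. These words are periodic, however, and periodic words are few. We shall prove that this is essentially the only way to avoid cancellation for a long time.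

We prove the upper bound for all $d\ge3$ at once; Theorem~\ref{thm:main} is the case $d=3$, which the reader may keep in mind throughout. Section~\ref{sec:free} lifts the recursion to a free product. Section~\ref{sec:example} shows the mechanism on periodic words. Sections~\ref{sec:cancel}--\ref{sec:period} contain three estimates that compare a word with its two sections, and Section~\ref{sec:upper} sums them over the levels and counts. The lower bounds are in Section~\ref{sec:lower}, and the group $A_2$ is treated in Section~\ref{sec:two}.

\section{Sections in a free product}\label{sec:free}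

Fix $d\ge2$. We have no normal form for the elements of $A_d$, so we work in a group that maps onto $A_d$, has normal forms, and still carries the recursion. It is enough to keep one family of relations.

The elements $h_2,\dots,h_d$ of $A_d$ commute. Indeed, $h_2=(1,a)$ commutes with every element of the form $(g,1)$, hence with $h_3,\dots,h_d$; and for $3\le i<j$ we have $[h_i,h_j]=([h_{i-1},h_{j-1}],1)$, which is trivial by induction on $i$. Let $H\cong\mathbb Z^{d-1}$ be the free abelian group on symbols $h_2,\dots,h_d$, let
\[
F=H*\langle a\rangle\cong\mathbb Z^{d-1}*\mathbb Z ,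
\]
and let $\pi\colon F\to A_d$ be the epimorphism that sends each symbol to the generator of the same name. The group $F$ acts on $T$ through $\pi$.

\subsection*{Sections of elements of $F$}
Let $W=(F\times F)\rtimes\langle\sigma\rangle$ be the group of symbols $\sigma^\varepsilon(w_0,w_1)$, with $\varepsilon\in\{0,1\}$ and $w_0,w_1\in F$, multiplied by the rules of Section~\ref{sec:intro}. The elements $(1,a)$ and $(h_{j-1},1)$, $3\le j\le d$, commute in $W$, so the assignment
\[
a\mapsto\sigma(1,h_d),\qquad h_2\mapsto(1,a),\qquad h_j\mapsto(h_{j-1},1)\quad(3\le j\le d)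
\]
extends to a homomorphism $\Psi\colon F\to W$. We write $\Psi(w)=\sigma^\varepsilon(w_0,w_1)$, call $w_0,w_1\in F$ the sections of $w$, and put $w_{vx}=(w_v)_x$ for $v\in T$, $x\in\{0,1\}$. The first-level sections in $F$ satisfy \eqref{eq:product}. The homomorphisms $w\mapsto\pi(w)$ and $w\mapsto\sigma^\varepsilon(\pi(w_0),\pi(w_1))$ from $F$ to the automorphism group of $T$ agree on generators, so $\pi(w)_x=\pi(w_x)$, and by induction $\pi(w)_v=\pi(w_v)$ for all $v$. Consequently, for every $m$:
\begin{equation}\label{eq:determined}
\begin{array}{c}
\text{$\pi(w)$ is determined by the permutation induced by $w$ on level $m$}\\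
\text{and the tuple $(w_v)_{|v|=m}$ of elements of $F$.}
\end{array}
\end{equation}

\subsection*{Normal forms}
An \emph{alternating sequence} is a sequence $(f_r,y_r,f_{r-1},\dots,y_1,f_0)$ with $r\ge0$, $y_q\in\mathbb Z$ and $f_q\in H$; it represents the element $f_ra^{y_r}f_{r-1}\cdots a^{y_1}f_0$ of $F$. The $y_q$ are its \emph{$a$-terms}, the $f_q$ are its \emph{separators}, and the $f_q$ with $0<q<r$ are its \emph{interior} separators. The sequence is \emph{reduced} if all $a$-terms are nonzero and all interior separators are nontrivial. By the normal form theorem for free products, every element of $F$ is represented by exactly one reduced sequence. A sequence that is not reduced admits one of the following \emph{steps}, which do not change the represented element: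
\begin{itemize}
\item[(S1)] if an interior separator $f_q$ is trivial, replace $y_{q+1},f_q,y_q$ by the $a$-term $y_{q+1}+y_q$;
\item[(S2)] if $y_q=0$, replace $f_q,y_q,f_{q-1}$ by the separator $f_qf_{q-1}$.
\end{itemize}
Each step lowers the number of $a$-terms by exactly $1$, so the process ends, and it ends at the reduced sequence. We write the normal form of $w\in F$ as
\[
w=s_Ra^{X_R}s_{R-1}\cdots a^{X_1}s_0,\qquad s_i=\prod_{j=2}^dh_j^{\beta_{i,j}},
\]
and put $R(w)=R$ and $L(w)=\sum_i|X_i|+\sum_{i,j}|\beta_{i,j}|$. The $h_2$-exponents play a special role, and we abbreviate $\beta_i=\beta_{i,2}$. A word of length $n$ in the generators of $F$ and their inverses gives an alternating sequence in which the absolute values of all exponents add up to at most $n$, and steps do not increase this sum. So $L$ is the word length of $F$, every element of $B_{A_d}(n)$ is $\pi(w)$ for some $w$ with $L(w)\le n$, and $R(w)\le L(w)$.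

\subsection*{The section formula}
Let $w$ be as above and $x\in\{0,1\}$. The \emph{state} at $i\in\{0,\dots,R\}$ is the letter $x_i\in\{0,1\}$ with $x_i\equiv x+X_1+\dots+X_i\pmod2$; it is the image of $x$ at the moment when $s_i$ acts. The state changes from $i-1$ to $i$ exactly when $X_i$ is odd, and for each $i$ exactly one of the two starting letters $x$ gives $x_i=1$.

\begin{lemma}\label{lem:section}
For $x\in\{0,1\}$,
\begin{equation}\label{eq:section}
w_x=t_R\,h_d^{e_R}\,t_{R-1}\cdots h_d^{e_1}\,t_0,\qquad
t_i=\begin{cases}\prod_{j=3}^dh_{j-1}^{\beta_{i,j}}&\text{if }x_i=0,\\[2pt] a^{\beta_i}&\text{if }x_i=1,\end{cases}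
\qquad e_i=e_i^x=\Bigl\lfloor\frac{X_i+x_{i-1}}2\Bigr\rfloor .
\end{equation}
Moreover $|e_i^0|+|e_i^1|=|X_i|$, $\;|e_i^x|\le\frac12(|X_i|+1)$, and $L(w_0)+L(w_1)\le L(w)$.
\end{lemma}

\begin{proof}
We have $\Psi(s_i)=\bigl(\prod_{j=3}^dh_{j-1}^{\beta_{i,j}},\,a^{\beta_i}\bigr)$, so $t_i$ is the section of $s_i$ at $x_i$. From $\Psi(a^2)=(h_d,h_d)$ we get $\Psi(a^{2k})=(h_d^k,h_d^k)$ and $\Psi(a^{2k+1})=\sigma(h_d^k,h_d^{k+1})$ for all $k\in\mathbb Z$; in both cases the section of $a^X$ at $y$ is $h_d^{\lfloor(X+y)/2\rfloor}$. Now \eqref{eq:section} follows from \eqref{eq:product}. The numbers $e_i^0,e_i^1$ are $\lfloor X_i/2\rfloor$ and $\lceil X_i/2\rceil$ in some order; they do not have opposite signs and their sum is $X_i$. Each $\beta_{i,j}$ occurs in exactly one of the two words \eqref{eq:section}, so these words have total length $L(w)$.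
\end{proof}

\section{The mechanism on periodic words}\label{sec:example}

In this section $d=3$, $b=h_2$, $c=h_3$; nothing here is used in the proofs. Put $[X,\beta,\gamma]=a^Xb^\beta c^\gamma\in F$ and write $\sim$ for conjugacy in $F$. If $w$ fixes the first level, then $(w^k)_x=(w_x)^k$, and $(gwg^{-1})_x=g_yw_yg_y^{-1}$ with $y=g^{-1}(x)$; so sections of powers can be followed up to conjugacy. By Lemma~\ref{lem:section}, for odd $X$ the sections of $[X,\beta,\gamma]$ at $0$ and $1$ are $c^{(X-1)/2}b^\gamma$ and $c^{(X+1)/2}a^\beta$. This gives three rules.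
\begin{itemize}
\item[(A)] If $X,X'$ are odd and $w=[X',\beta',\gamma']\,[X,\beta,\gamma]$, then
\begin{align*}
w_0&=c^{\frac{X'+1}2}a^{\beta'}c^{\frac{X-1}2}b^{\gamma}\sim\bigl[\beta',\gamma,\tfrac{X+X'}2\bigr],\\
w_1&=c^{\frac{X'-1}2}b^{\gamma'}c^{\frac{X+1}2}a^{\beta}\sim\bigl[\beta,\gamma',\tfrac{X+X'}2\bigr].
\end{align*}
\item[(B)] If $X$ is even, the sections of $[X,\beta,\gamma]$ are $b^\gamma c^{X/2}$ and $c^{X/2}a^\beta\sim[\beta,0,X/2]$.
\item[(C)] The sections of any power of $[X,0,\gamma]$ lie in $\langle b,c\rangle$.
\end{itemize}
Rule (A) is the generic case. The $b$-exponents become $a$-exponents, the $c$-exponents become $b$-exponents, each of these two sequences is dealt out alternately to the two sections, and the new $c$-exponents are \emph{averages} of neighboring $a$-exponents. The averaging happens because $b$ and $c$ commute, so the two powers of $c$ around $b^\gamma$ merge.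

\begin{example}[nothing is lost]\label{ex:periodic}
Let all exponents be odd. By (A), both sections of $[X,\beta,\gamma]^{2k}$ are conjugate to $[\beta,\gamma,X]^k$, which is a word of the same kind, so the total number of $a$-terms stays the same as long as the power is even. The $b$-exponents may have period $2$: the sections of $[X,\beta',\gamma][X,\beta,\gamma]$ are conjugate to $[\beta',\gamma,X]$ and $[\beta,\gamma,X]$. The $c$-exponents may have period $4$: the sections of $[X,\beta,\gamma_3][X,\beta,\gamma_2][X,\beta,\gamma_1][X,\beta,\gamma_0]$ are conjugate to $[\beta,\gamma_2,X][\beta,\gamma_0,X]$ and $[\beta,\gamma_3,X][\beta,\gamma_1,X]$.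
\end{example}

\begin{example}[$a$-terms are lost]\label{ex:collapse}
Let $w=([3,1,1][1,1,1])^{8k}$, which has $16k$ $a$-terms. Up to conjugacy, the sections on levels $1,2,3$ are $[1,1,2]^{8k}$, $[1,2,1]^{4k}$, $[2,1,1]^{2k}$. The average $2$ of $3$ and $1$ has become an even $a$-exponent. By (B), half of the sections on level $4$ are conjugate to $[1,0,1]^{2k}=(ac)^{2k}$ and the others to $(bc)^{2k}$. On level $5$ every section is conjugate to $(bc)^k$, $b^{2k}$ or $a^{2k}$: only boundedly many $a$-terms are left.
\end{example}

\begin{example}[convexity is lost]\label{ex:convex}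
Let $w=([5,1,1][1,1,1])^{k}$. Both sections are conjugate to $[1,1,3]^k$, and from then on we are in Example~\ref{ex:periodic}. The number of $a$-terms does not detect anything, and neither does the length, since $5+1=3+3$. But for a strictly convex function $\varphi$ we have $\varphi(5)+\varphi(1)>2\varphi(3)$.
\end{example}

The proof turns these examples into bookkeeping. There are two quantities attached to a word of length $n$, both of size $O(n)$: the number $R$ of $a$-terms, and an energy $\Phi$, the sum of a convex function over all exponents. Summed over a level, $R$ cannot grow except for an additive $2^k$ on level $k$; a zero $b$-exponent costs $R$ at once, and an even $a$-exponent costs $R$ within two levels (Section~\ref{sec:cancel}). The energy can grow only where $R$ drops, and it drops wherever neighboring odd $a$-exponents differ (Section~\ref{sec:energy}). Over $K\approx\frac12\log_2n$ levels both budgets are $O(n)$, so on some bounded interval of levels both losses are $O(n/K)$. On these levels the $a$-exponents are almost everywhere locally constant. Since $b$- and $c$-exponents become $a$-exponents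 one and two levels further down, they are almost everywhere locally periodic with periods $2$ and $4$ (Section~\ref{sec:period}). Such data can be described by $o(n)$ symbols.

\section{Cancellation and parity}\label{sec:cancel}

We return to general $d\ge2$. Formula \eqref{eq:section} is not a normal form, and we have to control how much of it survives reduction. Fix $w\in F$ and $x\in\{0,1\}$, and let
\[
I_x=\{\,0\le i\le R: x_i=1,\ \beta_i\ne0\,\}=\{i_1<\dots<i_r\},\qquad i_0=-\infty,\quad i_{r+1}=+\infty .
\]
Collecting the factors of \eqref{eq:section} between consecutive nontrivial powers of $a$, we obtain the \emph{raw form} of $w_x$: the alternating sequence $(f_r,y_r,\dots,y_1,f_0)$ with $y_q=\beta_{i_q}$ and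
\begin{equation}\label{eq:raw}
f_q=h_d^{C_q}\prod_{j=3}^dh_{j-1}^{B_{q,j}},\qquad C_q=\sum_{i\in J_q}e_i^x,\qquad B_{q,j}=\sum_{\substack{i_q<i<i_{q+1}\\ x_i=0}}\beta_{i,j},
\end{equation}
where $J_q=\{1\le i\le R: i_q<i\le i_{q+1}\}$, because $h_d^{e_i}$ stands between $t_i$ and $t_{i-1}$. We call $J_0,\dots,J_r$ the \emph{cells} of $x$; they partition $\{1,\dots,R\}$. A cell $J_q$ is \emph{interior} if $0<q<r$ and an \emph{end cell} otherwise; the two letters $x$ together have at most $4$ end cells.

Call an index $i\in\{1,\dots,R-1\}$ \emph{good} if $X_i$ and $X_{i+1}$ are odd and $\beta_{i-1}\ne0\ne\beta_{i+1}$. Two local pictures will be used repeatedly; they generalize rules (B) and (A).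

\begin{lemma}\label{lem:local}
Let $1\le i\le R$ and let $x$ be the letter with $x_{i-1}=1$.
\begin{itemize}
\item[(E)] If $X_i$ is even and $\beta_{i-1}\ne0\ne\beta_i$, then $i-1,i$ are consecutive elements of $I_x$, and the separator of the raw form of $w_x$ between the corresponding $a$-terms is $h_d^{X_i/2}$.
\item[(O)] If $i$ is good, then $i-1,i+1$ are consecutive elements of $I_x$, the cell between them is $\{i,i+1\}$, and the separator is $h_d^{(X_i+X_{i+1})/2}\prod_{j=3}^dh_{j-1}^{\beta_{i,j}}$.
\end{itemize}
\end{lemma}

\begin{proof}
In case (E), $x_{i-1}=x_i=1$ and $e_i=\lfloor(X_i+1)/2\rfloor=X_i/2$. In case (O), the states at $i-1,i,i+1$ are $1,0,1$, and $e_i+e_{i+1}=\frac{X_i+1}2+\frac{X_{i+1}-1}2$.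
\end{proof}

For each $x$ fix a sequence of steps that leads from the raw form of $w_x$ to its normal form, and let $\mathrm{st}(w)$ be the total number of steps for $x=0$ and $x=1$. At every stage, each term of the current sequence comes from a block of consecutive raw terms, and these blocks partition the raw form in the original order. A raw term \emph{survives} if its block is a singleton at the end, and is \emph{destroyed} otherwise. We record three facts.
\begin{itemize}
\item[(R1)] At most $3\,\mathrm{st}(w)$ raw terms are destroyed, since a step merges three blocks and so at most three singletons.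
\item[(R2)] Consecutive raw terms that all survive are consecutive terms of the normal form, of the same type and with the same values.
\item[(R3)] A surviving interior separator is an interior separator of the normal form, since $f_0$ and $f_r$ lie in other blocks, on its two sides.
\end{itemize}
The loss of $a$-terms in passing to sections is measured by
\[
\delta(w)=R(w)+1-R(w_0)-R(w_1).
\]
Let $z(w)=\#\{0\le i\le R:\beta_i=0\}$. Each $i$ with $\beta_i\ne0$ lies in exactly one of $I_0,I_1$, so $|I_0|+|I_1|=R+1-z(w)$, and each step removes one $a$-term. Therefore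
\begin{equation}\label{eq:delta}
\delta(w)=z(w)+\mathrm{st}(w)\ge0 .
\end{equation}
So $\delta$ pays for zero $h_2$-exponents and for all reduction. The next lemma shows that $\delta$ on two consecutive levels also pays for even $a$-exponents. Let $\mathrm{ev}(w)=\#\{1\le i\le R:X_i\text{ even}\}$.

\begin{lemma}\label{lem:parity}
Let $d\ge3$. Then $\mathrm{ev}(w)\le3\delta(w)+\delta(w_0)+\delta(w_1)$.
\end{lemma}

\begin{proof}
At most $2z(w)$ indices $i$ have $\beta_{i-1}=0$ or $\beta_i=0$. To every other $i$ with $X_i$ even, Lemma~\ref{lem:local}(E) attaches an interior separator $h_d^{X_i/2}$ of the raw form of some $w_x$, and distinct $i$ give distinct separators. Since $d\ge3$, the $h_2$-exponent of this separator is $0$. By (R1) at most $3\,\mathrm{st}(w)$ of these separators are destroyed, and each of the others is counted in $z(w_x)$. Hence $\mathrm{ev}(w)\le2z(w)+3\,\mathrm{st}(w)+z(w_0)+z(w_1)$, and \eqref{eq:delta}, applied to $w,w_0,w_1$, gives the claim.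
\end{proof}

\begin{remark}
This is the only place in the proof of the upper bound where $d\ge3$ is used, and the lemma fails for $d=2$. Take $d=2$, $b=h_2$ and $w=(a^2b)^k$ with $k>0$ even. Then $\Psi(w)=(b^k,(ba)^k)$, $\Psi(b^k)=(1,a^k)$ and $\Psi((ba)^k)=((ba)^{k/2},(ab)^{k/2})$, so $\delta(w)=1$, $\delta(w_0)=0$, $\delta(w_1)=1$, while $\mathrm{ev}(w)=k$.
\end{remark}

An index $i\in\{1,\dots,R-1\}$ fails to be good only if $X_i$ or $X_{i+1}$ is even or $\beta_{i-1}$ or $\beta_{i+1}$ vanishes. Hence
\begin{equation}\label{eq:notgood}
\#\{1\le i\le R-1: i\text{ is not good}\}\le2\,\mathrm{ev}(w)+2z(w).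
\end{equation}

\section{The energy}\label{sec:energy}

We need a function $\varphi$ on exponents with three properties. It should grow linearly, so that the energy of a word is $O(L)$. It should be subadditive, so that reduction steps, which add exponents, do not increase the energy. And it should be strictly convex, so that averaging two different exponents costs something. The function $|x|$ lacks the third property and $x^2$ the first two. We take
\[
\varphi(x)=\sqrt{1+x^2}.
\]
It is even, convex and $1$-Lipschitz, $\varphi(0)=1$ and $|x|\le\varphi(x)\le1+|x|$; hence $\varphi(x+y)\le\varphi(x)+|y|\le\varphi(x)+\varphi(y)$. The \emph{energy} of an alternating sequence is the sum of $\varphi$ over its $a$-terms and over the $d-1$ exponents of each of its separators, and $\Phi(w)$ is the energy of the normal form: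
\begin{equation}\label{eq:Phi}
\Phi(w)=\sum_{i=1}^R\varphi(X_i)+\sum_{i=0}^R\sum_{j=2}^d\varphi(\beta_{i,j})\le L+R+(d-1)(R+1)\le(d+1)L(w)+d-1 .
\end{equation}
The gain from averaging is
\[
\mathrm{Gap}(w)=\sum_{i\text{ good}}\Gamma(X_i,X_{i+1}),\qquad\Gamma(s,t)=\tfrac12\bigl(\varphi(s)+\varphi(t)\bigr)-\varphi\bigl(\tfrac{s+t}2\bigr)\ge0 .
\]

\begin{lemma}\label{lem:energy}
$\Phi(w_0)+\Phi(w_1)\le\Phi(w)-\mathrm{Gap}(w)+(d+3)\,\mathrm{ev}(w)+3z(w)+4d+2$.
\end{lemma}

\begin{proof}
Write $\mathrm{ev}=\mathrm{ev}(w)$ and $z=z(w)$. A step replaces pairs of exponents by their sums and deletes some terms $\varphi(0)>0$, so by subadditivity it does not increase the energy. It therefore suffices to bound the total energy of the two raw forms. We treat the exponents in \eqref{eq:raw} one generator at a time; all sums below run over both letters $x$.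

\emph{Exponents of $a$.} Since $I_0$ and $I_1$ are disjoint, $\sum\varphi(y_q)\le\sum_i\varphi(\beta_{i,2})$.

\emph{Exponents of $h_{j-1}$, $3\le j\le d$.} Each $\beta_{i,j}$ occurs in exactly one of the sums $B_{q,j}$, for the letter $x$ with $x_i=0$. A nonempty sum is handled by subadditivity and an empty sum contributes $\varphi(0)=1$, so $\sum\varphi(B_{q,j})\le\sum_i\varphi(\beta_{i,j})+\#\{\text{empty sums}\}$. Suppose that the sum is empty and $0<q<r$. The index $i_q+1$ either equals $i_{q+1}$ or lies strictly between $i_q$ and $i_{q+1}$ and does not have state $0$; in both cases it has state $1$, like $i_q$, so $X_{i_q+1}$ is even. The index $i_q+1$ determines $x$ (the letter with state $1$ at $i_q$) and $q$. Together with the at most $4$ values $q\in\{0,r\}$, there are at most $\mathrm{ev}+4$ empty sums. The $d-2$ values of $j$ give an error of at most $(d-2)(\mathrm{ev}+4)$.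

\emph{Exponents of $h_d$: sizes of cells.} Each $X_i$ is split into two halves $e_i^0,e_i^1$, and we want to charge $\frac12\varphi(X_i)$ to each half. Rounding costs up to $\frac12$ per index of a cell, so we must bound the sizes of the cells where we cannot compute exactly. For a cell $J_q$ let $\epsilon$ be the number of $i\in J_q$ with $X_i$ even, and let $\zeta$ be the number of $i\in\{0,\dots,R\}$ with $i_q<i<i_{q+1}$, $x_i=1$ and $\beta_i=0$. Over all cells of both letters, the numbers $\epsilon$ add up to $2\,\mathrm{ev}$ and the numbers $\zeta$ add up to $z$. The size of $J_q$ is $\epsilon$ plus the number of $i\in J_q$ at which the state changes. If it changes from $0$ to $1$ at $i\in J_q$, then $x_i=1$, so either $i=i_{q+1}$, or $i\notin I_x$ and $i$ is counted in $\zeta$. Thus there are at most $1+\zeta$ changes $0\to1$. In an interior cell the state is $1$ at $i_q$ and at $i_{q+1}$, so the changes $0\to1$ and $1\to0$ are equally many and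
\[
|J_q|\le\epsilon+2+2\zeta .
\]
In an end cell the two kinds of changes alternate, so there are at most $2+\zeta$ changes $1\to0$ and
\[
|J_q|\le\epsilon+3+2\zeta .
\]

\emph{Exponents of $h_d$: good cells.} Call a cell \emph{good} if it is interior and $\epsilon=\zeta=0$. An interior cell contains $i_{q+1}$, so it is nonempty. The size of a good cell equals its number of changes, which is even, positive and at most $2$. So a good cell is $\{i,i+1\}$ with $i_q=i-1$, $i_{q+1}=i+1$ and $X_i,X_{i+1}$ odd, and $i$ is a good index. Conversely, by Lemma~\ref{lem:local}(O) each good index $i$ gives exactly one good cell $\{i,i+1\}$, for the letter with $x_{i-1}=1$, and for it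
\[
\varphi(C_q)=\varphi\bigl(\tfrac{X_i+X_{i+1}}2\bigr)=\tfrac12\varphi(X_i)+\tfrac12\varphi(X_{i+1})-\Gamma(X_i,X_{i+1}).
\]

\emph{Exponents of $h_d$: other cells.} For any cell, Lemma~\ref{lem:section} gives
\[
\varphi(C_q)\le1+\sum_{i\in J_q}|e_i^x|\le\sum_{i\in J_q}\tfrac12\varphi(X_i)+1+\tfrac12|J_q| .
\]
For an interior cell that is not good, $\epsilon+\zeta\ge1$ and so $1+\frac12|J_q|\le2+\frac12\epsilon+\zeta\le\frac52\epsilon+3\zeta$. For an end cell, $1+\frac12|J_q|\le\frac52+\frac12\epsilon+\zeta\le\frac52+\frac52\epsilon+3\zeta$. Each $i$ lies in one cell for each $x$, so summing over all cells gives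
\[
\sum\varphi(C_q)\le\sum_i\varphi(X_i)-\mathrm{Gap}(w)+5\,\mathrm{ev}+3z+10 .
\]
Adding the three estimates, the error is $(d-2)(\mathrm{ev}+4)+5\,\mathrm{ev}+3z+10=(d+3)\,\mathrm{ev}+3z+4d+2$.
\end{proof}

\section{Local periodicity}\label{sec:period}

We now show that small losses force periodicity. As in Example~\ref{ex:periodic}, the period doubles with each level that an exponent needs in order to become an $a$-exponent. Put $P_j=2^{j-1}$ and count the places where the expected period fails:
\begin{align*}
\Delta_1(w)&=\#\{1\le i\le R-1:X_i\ne X_{i+1}\},\\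
\Delta_j(w)&=\#\{1\le i\le R-1-P_j:\beta_{i,j}\ne\beta_{i+P_j,j}\}\qquad(2\le j\le d).
\end{align*}
For $j\ge2$ only interior separators are compared. The convexity of $\varphi$ degenerates at infinity, so $\mathrm{Gap}$ sees only exponents below a threshold $M$; larger exponents are few because the length is bounded.

\begin{lemma}\label{lem:const}
For every real $M\ge1$,
\[
\Delta_1(w)\le6M^3\,\mathrm{Gap}(w)+2\,\mathrm{ev}(w)+2z(w)+2L(w)/M .
\]
\end{lemma}

\begin{proof}
If $\varphi''\ge\mu$ on an interval containing $s$ and $t$, then Taylor's formula at the midpoint gives $\Gamma(s,t)\ge\mu(s-t)^2/8$. On $[-M,M]$ we have $\varphi''=(1+x^2)^{-3/2}\ge(2M^2)^{-3/2}\ge1/(3M^3)$. Let $i$ be good with $X_i\ne X_{i+1}$ and $|X_i|,|X_{i+1}|\le M$. Both numbers are odd, so $|X_i-X_{i+1}|\ge2$ and $\Gamma(X_i,X_{i+1})\ge1/(6M^3)$. There are at most $6M^3\,\mathrm{Gap}(w)$ such $i$. The indices that are not good are counted by \eqref{eq:notgood}. At most $L/M$ indices $k$ have $|X_k|>M$, so at most $2L/M$ indices $i$ have $\max(|X_i|,|X_{i+1}|)>M$.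
\end{proof}

\begin{lemma}\label{lem:period}
For $2\le j\le d$,
\[
\Delta_j(w)\le(P_j+2)\,\mathrm{ev}(w)+\bigl(\tfrac32P_j+3\bigr)\delta(w)+\Delta_{j-1}(w_0)+\Delta_{j-1}(w_1).
\]
\end{lemma}

\begin{proof}
Write $\mathrm{ev},z,\mathrm{st},\delta$ for the values at $w$.

\emph{The case $j=2$.} Let $i$ be counted in $\Delta_2(w)$. By \eqref{eq:notgood} we may discard at most $2\,\mathrm{ev}+2z$ indices and assume that $i+1$ is good. Let $x$ be the letter with $x_i=1$. By Lemma~\ref{lem:local}(O), $\beta_i$ and $\beta_{i+2}$ are consecutive $a$-terms of the raw form of $w_x$. If they and the separator between them survive, then by (R2) they are consecutive $a$-terms of the normal form, and $\beta_i\ne\beta_{i+2}$ is counted in $\Delta_1(w_x)$. Distinct $i$ give distinct triples of raw terms and are counted at distinct places. A raw term lies in at most $2$ such triples, so by (R1) at most $6\,\mathrm{st}$ triples contain a destroyed term. Since $2z+6\,\mathrm{st}\le6\delta$, we get $\Delta_2(w)\le2\,\mathrm{ev}+6\delta+\Delta_1(w_0)+\Delta_1(w_1)$, which is stronger than the claim.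

\emph{The case $j\ge3$.} Put $P=P_j$, so that $P/2=P_{j-1}$, and let $i$ be counted in $\Delta_j(w)$. The $\frac12P+1$ indices $i,i+2,\dots,i+P$ lie in $\{1,\dots,R-1\}$. By \eqref{eq:notgood} we may discard at most $(\frac12P+1)(2\,\mathrm{ev}+2z)=(P+2)(\mathrm{ev}+z)$ indices $i$ and assume that all of $i,i+2,\dots,i+P$ are good. Let $x$ be the letter with $x_{i-1}=1$. All of $X_i,\dots,X_{i+P+1}$ are odd, so the state is $1$ at $i-1,i+1,\dots,i+P+1$. By Lemma~\ref{lem:local}(O), applied at $i,i+2,\dots,i+P$, the numbers $\beta_{i-1},\beta_{i+1},\dots,\beta_{i+P+1}$ are consecutive $a$-terms of the raw form of $w_x$, and the $\frac12P+1$ interior separators between them have $h_{j-1}$-exponents $\beta_{i,j},\beta_{i+2,j},\dots,\beta_{i+P,j}$. Call these separators, with the $\frac12P$ $a$-terms between them, the \emph{run} of $i$. If the whole run survives, then by (R2) and (R3) its separators are separators $s'_l,\dots,s'_{l+P_{j-1}}$ of the normal form of $w_x$ with $l\ge1$ and $l+P_{j-1}\le R(w_x)-1$, and $\beta_{i,j}\ne\beta_{i+P,j}$ is counted in $\Delta_{j-1}(w_x)$ at the place $l$. The first separator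 of the run determines $i$, so distinct $i$ are counted at distinct places $(x,l)$, and a raw term lies in at most $\frac12P+1$ runs. By (R1) at most $(\frac32P+3)\,\mathrm{st}$ runs contain a destroyed term. Finally $(P+2)z+(\frac32P+3)\,\mathrm{st}\le(\frac32P+3)\delta$ by \eqref{eq:delta}.
\end{proof}

\section{The upper bound}\label{sec:upper}

From now on $d\ge3$. For $w\in F$ and any of the quantities $Q$ defined above put $Q^{(k)}=\sum_{|v|=k}Q(w_v)$. An inequality between $w$, $w_0$ and $w_1$, applied to all $w_v$ with $|v|=k$ and summed, becomes an inequality between levels $k$ and $k+1$.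

\begin{proposition}\label{prop:level}
There is a constant $C_2\ge5$, depending only on $d$, with the following property. Let $n,K$ be integers with $K\ge d+1$ and $2^K\le n$, and let $w\in F$ with $L(w)\le n$. Then there is a level $m<K$ with $\Delta_j^{(m)}\le C_2\,n\,K^{-1/4}$ for all $1\le j\le d$.
\end{proposition}

\begin{proof}
\emph{The two budgets.} By Lemma~\ref{lem:section}, $R^{(k)}\le L^{(k)}\le n$ for all $k$. By the definition of $\delta$, $R^{(k+1)}=R^{(k)}+2^k-\delta^{(k)}$, so
\[
\sum_{k\le K}\delta^{(k)}\le R^{(0)}+2^{K+1}\le3n .
\]
Lemma~\ref{lem:parity} gives $\mathrm{ev}^{(k)}\le3\delta^{(k)}+\delta^{(k+1)}$, so $\sum_{k<K}\mathrm{ev}^{(k)}\le12n$, and \eqref{eq:delta} gives $\sum_{k<K}z^{(k)}\le3n$. By Lemma~\ref{lem:energy},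
\[
\mathrm{Gap}^{(k)}\le\Phi^{(k)}-\Phi^{(k+1)}+(d+3)\,\mathrm{ev}^{(k)}+3z^{(k)}+(4d+2)2^k .
\]
We sum over $k<K$ and use $\Phi^{(K)}\ge0$ and $\Phi^{(0)}\le(d+1)n+d-1\le2dn$ from \eqref{eq:Phi}:
\[
\sum_{k<K}\mathrm{Gap}^{(k)}\le2dn+12(d+3)n+9n+(4d+2)n=(18d+47)n .
\]
Hence $\sum_{k<K}\bigl(\delta^{(k)}+\mathrm{Gap}^{(k)}\bigr)\le(18d+50)n$.

\emph{A quiet interval of levels.} To control $\Delta_d$ on level $m$ we need $\Delta_1$ on level $m+d-1$, and hence $\delta$ on level $m+d$; so we look for $d+1$ consecutive levels with small losses. The set $\{0,\dots,K-1\}$ contains $\lfloor K/(d+1)\rfloor\ge K/(2d+2)$ disjoint intervals of $d+1$ consecutive levels. All terms are nonnegative, so on one of them, say $\{m,\dots,m+d\}$,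
\[
\sum_{k=m}^{m+d}\bigl(\delta^{(k)}+\mathrm{Gap}^{(k)}\bigr)\le\Theta:=C_1\,n/K,\qquad C_1=(2d+2)(18d+50).
\]
For $m\le k\le m+d-1$ we get $z^{(k)}\le\delta^{(k)}\le\Theta$, $\mathrm{Gap}^{(k)}\le\Theta$ and $\mathrm{ev}^{(k)}\le3\delta^{(k)}+\delta^{(k+1)}\le3\Theta$. For these $k$, Lemmas~\ref{lem:const} and~\ref{lem:period} give
\begin{align*}
\Delta_1^{(k)}&\le6M^3\Theta+6\Theta+2\Theta+2n/M\le14M^3\Theta+2n/M,\\
\Delta_j^{(k)}&\le\bigl(\tfrac92P_j+9\bigr)\Theta+\Delta_{j-1}^{(k+1)}\le9P_j\Theta+\Delta_{j-1}^{(k+1)}\qquad(2\le j\le d).
\end{align*}
Iterating the second inequality from level $m$ down to level $m+j-1\le m+d-1$, and using $P_2+\dots+P_j\le2^d$, we obtain for $1\le j\le d$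
\[
\Delta_j^{(m)}\le9\cdot2^d\,\Theta+\Delta_1^{(m+j-1)}\le(9\cdot2^d+14)\,C_1\,M^3\,\frac nK+\frac{2n}M .
\]
The two terms have the same order when $M=K^{1/4}$, and this choice gives the claim with $C_2=(9\cdot2^d+14)C_1+2$.
\end{proof}

It remains to count. We use the estimate
\begin{equation}\label{eq:binom}
\sum_{k\le p}\binom Nk\le\Bigl(\frac{eN}p\Bigr)^p\qquad(1\le p\le N),
\end{equation}
which follows from $(p/N)^p\sum_{k\le p}\binom Nk\le\sum_k\binom Nk(p/N)^k=(1+p/N)^N\le e^p$.

\begin{proof}[Proof of Theorem~\ref{thm:main} and of the upper bound in Theorem~\ref{thm:family}]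
The number of levels is limited by the cost of recording the permutation on level $m$, so we take $K=\lfloor\frac12\log_2n\rfloor$; then $2^K\le\sqrt n$. Let $n$ be large and $p=\lceil(C_2+1)\,nK^{-1/4}\rceil$, so that $1\le p\le n$. For each $g\in B_{A_d}(n)$ choose $w\in F$ with $\pi(w)=g$ and $L(w)\le n$, and a level $m<K$ as in Proposition~\ref{prop:level}. By \eqref{eq:determined}, $g$ is determined by the following data.

\emph{The frame:} the number $m$, the permutation on level $m$, and the numbers $R_v=R(w_v)\in[0,n]$ for $|v|=m$. There are at most $K\cdot(2^K)!\cdot(n+1)^{2^K}$ choices, and since $N!\le N^N$ the logarithm of this number is $O(\sqrt n\log n)$.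

\emph{The exponents:} the family of all $a$-exponents of the words $w_v$, and for each $2\le j\le d$ the family of all their $h_j$-exponents. Given the frame, each family is indexed by a known subset of the set of \emph{positions} $(v,i)$ with $|v|=m$ and $0\le i\le R_v$, which has at most $R^{(m)}+2^m\le2n$ elements. We mark some positions and record the values only there. For the $a$-exponents, mark $(v,i)$ if $i=1$, or if $2\le i\le R_v$ and $X_i\ne X_{i-1}$ in $w_v$. For the $h_j$-exponents, mark $(v,i)$ if $i\le P_j$, or $i=R_v$, or $P_j<i<R_v$ and $\beta_{i,j}\ne\beta_{i-P_j,j}$ in $w_v$. The value at an unmarked position $i$ equals the value at $i-P_j$ (with $P_1=1$ for the $a$-exponents), so the marked set and the values on it determine the family. The number of marked positions in a family is at most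
\[
\Delta_j^{(m)}+(P_j+2)\,2^m\le C_2\,nK^{-1/4}+(2^{d-1}+2)\sqrt n\le p
\]
for large $n$. By \eqref{eq:binom} there are at most $(2en/p)^p$ choices for the marked set. The values, padded with zeros, form a vector in $\mathbb Z^p$ of $\ell^1$-norm at most $L^{(m)}\le n$. There are $\binom{n+p}p$ vectors of $p$ nonnegative integers with sum at most $n$, and $2^p$ choices of signs; by \eqref{eq:binom} and $p\le n$ each of these two numbers is at most $(2en/p)^p$. So each of the $d$ families has at most $(2en/p)^{3p}$ possibilities.

Since $C_2+1>2e$, we have $2en/p\le K^{1/4}$. Therefore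
\[
\log|B_{A_d}(n)|\le\tfrac34\,d\,p\log K+O(\sqrt n\log n).
\]
For large $n$ we have $\frac12\log n\le K\le\log n$ and $p\le(C_2+2)\,nK^{-1/4}$, so the right side is at most $C_d\,n\log\log n/(\log n)^{1/4}$. This is $o(n)$, so $A_d$ has subexponential growth and, by the argument before Theorem~\ref{thm:main}, no free subsemigroup of rank $2$. The case $d=3$ is Theorem~\ref{thm:main}.
\end{proof}

\section{The lower bounds}\label{sec:lower}

Let $d\ge3$. The idea is to find a set of elements $Z\subset A_d$ such that for $g,g'\in Z$ the automorphism $(g,g')$ again lies in $Z$ and is not much longer than $g$ and $g'$ together. Then the number of elements is squared each time the length is multiplied by a fixed factor.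

Conjugation by $a$ moves an element from the left subtree to the right one:
\[
a(g,1)a^{-1}=\sigma(1,h_d)(g,1)(1,h_d^{-1})\sigma=\sigma(g,1)\sigma=(1,g),\qquad\text{so also}\qquad a^{-1}(1,g)a=(g,1).
\]
Let $\tau$ be the substitution on words in the letters $a^{\pm1},h_2^{\pm1},\dots,h_d^{\pm1}$ given by
\[
a\mapsto h_2,\qquad h_j\mapsto ah_{j+1}a^{-1}\quad(2\le j<d),\qquad h_d\mapsto a^2,
\]
and by the inverse words on inverse letters. In $A_d$ the three right sides equal $(1,a)$, $(1,h_j)$ and $(h_d,h_d)$. Hence, for every word $u$,
\begin{equation}\label{eq:tau}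
\tau(u)=\bigl(h_d^{\,\varepsilon(u)},u\bigr)\quad\text{in }A_d,
\end{equation}
where $\varepsilon(u)$ is the exponent sum of $h_d$ in $u$. We want the first coordinate to vanish, and to keep vanishing under iteration. The exponent sums of $h_2$, $h_{j+1}$ and $a$ in $\tau(u)$ are the exponent sums of $a$ and $h_j$ and twice the exponent sum of $h_d$ in $u$. So we call a word \emph{balanced} if all its exponent sums are zero; then $\tau$ maps balanced words to balanced words.

\begin{proposition}\label{prop:lower}
Give each generator $s$ a weight $\|s\|=\|s^{-1}\|\ge1$, and let the weight $\|u\|$ of a word be the sum of the weights of its letters. Suppose that $\mu\ge1$ and $\|\tau(s)\|\le\mu\|s\|$ for all generators $s$, and that $\|a\|=1$. Then $\log|B_{A_d}(n)|\ge c\,n^{\kappa}$ for some $c>0$ and all large $n$, where $\kappa=\log2/\log(2\mu)$.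
\end{proposition}

\begin{proof}
Let $Z(\ell)$ be the set of elements of $A_d$ represented by balanced words of weight at most $\ell$. All weights are at least $1$, so $Z(n)\subset B_{A_d}(n)$. If $u,u'$ are balanced, then $a^{-1}\tau(u)\,a\,\tau(u')$ is balanced, has weight at most $\mu(\|u\|+\|u'\|)+2$, and by \eqref{eq:tau} represents $a^{-1}(1,u)a\,(1,u')=(u,u')$. Distinct pairs of elements $g,g'$ give distinct automorphisms $(g,g')$, so $|Z(2\mu\ell+2)|\ge|Z(\ell)|^2$. The balanced word $ah_3a^{-1}h_3^{-1}$ represents $(1,h_2)(h_2^{-1},1)=(h_2^{-1},h_2)$, which is nontrivial because $h_2=(1,a)\ne1$. Let $\ell_0$ be its weight; then $|Z(\ell_0)|\ge2$. Put $\ell_{k+1}=2\mu\ell_k+2$. Then $\log|Z(\ell_k)|\ge2^k\log2$, and with $t=2/(2\mu-1)\le2$ we have $\ell_k+t=(2\mu)^k(\ell_0+t)$, so $\ell_k\le(2\mu)^k(\ell_0+2)$. For $n\ge\ell_0$ choose $k$ with $\ell_k\le n<\ell_{k+1}$. Then $2^{k+1}=\bigl((2\mu)^{k+1}\bigr)^\kappa\ge\bigl(n/(\ell_0+2)\bigr)^\kappa$, and $\log|B_{A_d}(n)|\ge2^k\log2\ge\frac12\log2\cdot(\ell_0+2)^{-\kappa}\,n^\kappa$.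
\end{proof}

With all weights equal to $1$ we may take $\mu=3$, which gives the lower bound in Theorem~\ref{thm:family}. A function $\exp(c\,n^\kappa)$ with $c,\kappa>0$ is not bounded by a polynomial, so $A_d$ has intermediate growth for $d\ge3$.

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Here $\tau$ is $a\mapsto b$, $b\mapsto aca^{-1}$, $c\mapsto a^2$, and we choose weights that $\tau$ multiplies by the same factor $\lambda$ on every generator. With $\|a\|=1$, the conditions for $a$ and $c$ force $\|b\|=\lambda$ and $\|c\|=2/\lambda$, and the condition for $b$ reads $2+2/\lambda=\lambda^2$, that is, $\lambda^3=2\lambda+2$. The function $x^2-2-2/x$ is increasing on $(0,\infty)$, negative at $1.769$ and positive at $1.77$, so the positive root is unique and lies in $(1.769,1.77)$. All three weights are at least $1$. Proposition~\ref{prop:lower} applies with $\mu=\lambda$ and gives the exponent $\kappa=\log2/\log(2\lambda)>\log2/\log3.54>0.548$. Together with Theorem~\ref{thm:main}, this shows that $G_2$ has intermediate growth.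
\end{proof}

\section{A free monoid in $A_2$}\label{sec:two}

The following proposition completes the proof of Theorem~\ref{thm:family}. Write $b=h_2$, so that $a=\sigma(1,b)$ and $b=(1,a)$. The argument exploits the exact conservation of length for positive words: a shortest relation passes to a shorter one in a section, unless the other section is empty.

\begin{proposition}
The elements $a,b$ generate a free monoid in $A_2$.
\end{proposition}

\begin{proof}
\emph{Orders.} Suppose that $a$ has finite order $m$. Then $m$ is even, since odd powers of $a$ move the first letter. From $a^m=(b^{m/2},b^{m/2})$ we get $b^{m/2}=1$, and from $b^{m/2}=(1,a^{m/2})$ we get $a^{m/2}=1$, contrary to the choice of $m$. So $a$ has infinite order, and so has $b$, because $b^k=(1,a^k)$.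

\emph{Section words.} Let $U$ be a positive word in $a,b$. Read it from right to left, starting in state $x\in\{0,1\}$, where $a$ changes the state and $b$ does not. A letter read in state $0$ contributes nothing; in state $1$ the letter $a$ contributes $b$ and the letter $b$ contributes $a$. By \eqref{eq:product} the resulting positive word $U_x$ represents the section of $U$ at $x$. Each letter of $U$ is read in state $1$ for exactly one $x$, so $|U_0|+|U_1|=|U|$. If $U_1$ is empty, then $U$ is empty, since the rightmost letter of $U$ would contribute to $U_1$. If $U_0$ is empty, then no letter is read after the first $a$ encountered, so $U=b^k$ or $U=ab^k$ with $k\ge0$.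

\emph{No nonempty positive word is trivial.} Let $U$ be a shortest counterexample. Both $U_0$ and $U_1$ represent $1$, and $U_1$ is nonempty. If $U_0$ were nonempty, $U_1$ would be a shorter counterexample. So $U_0$ is empty, and either $U=b^k$ with $k\ge1$, which is nontrivial, or $U=ab^k$, which moves the first letter. This is a contradiction.

\emph{Freeness.} Let $U\ne V$ be positive words that are equal in $A_2$, with $|U|+|V|$ minimal. Both are nonempty by the previous step. If they had the same rightmost letter, canceling it would give a shorter pair; so, say, $U$ ends in $a$ and $V$ ends in $b$. Then $U_1$ ends in $b$ and $V_1$ ends in $a$, so $U_1\ne V_1$ are different words that are equal in $A_2$, of total length $|U|+|V|-|U_0|-|V_0|$. By minimality $U_0$ and $V_0$ are empty. Hence $U=a$, and $V=b^k$ or $V=ab^k$ with $k\ge1$. The equality $a=b^k$ fails because $b^k$ fixes the first letter, and $a=ab^k$ contradicts the infinite order of $b$.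
\end{proof}

\begin{thebibliography}{1}

\bibitem{img}
\emph{Iterated Monodromy Groups},
\texttt{http://www.math.tamu.edu/\~{}nekrash/Preprints/img.pdf}.

\end{thebibliography}
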